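\title{Complete simply connected nearly K\"ahler six-manifolds of cohomogeneity one}

\begin{abstract}
We classify the complete simply connected nearly K\"ahler $6$-manifolds on which a compact group of automorphisms acts with cohomogeneity one. There are exactly five: the homogeneous $S^6$, $S^3\times S^3$ and $\mathbb{CP}^3$, one inhomogeneous structure on $S^6$, and one inhomogeneous structure on $S^3\times S^3$. The existence of the last two is a theorem of Foscolo and Haskins, and their uniqueness, proved here, was conjectured by them. For the group $SU(2)^2$ the equations reduce to an autonomous system in three variables, one of which is a phase. With the phase as independent variable the system preserves an order, so the shooting curves from the singular orbits are strictly monotone; a comparison with a Legendre polynomial bounds the phase.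
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

All manifolds are connected. An \emph{$SU(3)$-structure} on a $6$-manifold $M$ is a pair $(\omega,\Omega)$ of a real $2$-form and a complex $3$-form that is pointwise equivalent to the pair $\frac i2\sum_j dz_j\wedge d\bar z_j$, $dz_1\wedge dz_2\wedge dz_3$ on $\mathbb C^3$. It determines a Riemannian metric $g$ and an almost complex structure $J$ with $\omega(\cdot,\cdot)=g(J\cdot,\cdot)$. The structure is (strictly) \emph{nearly K\"ahler} if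
\begin{equation}\label{eq:NK}
d\omega=3\,\mathrm{Re}\,\Omega,\qquad d\,\mathrm{Im}\,\Omega=-2\,\omega^2 .
\end{equation}
These equations are the condition that the $3$-form $\varphi=r^2\,dr\wedge\omega+r^3\,\mathrm{Re}\,\Omega$ be parallel on the metric cone $(\mathbb R_{>0}\times M,\ dr^2+r^2g)$, whose holonomy is then contained in $G_2$. The metric $g$ is Einstein with positive scalar curvature, so a complete nearly K\"ahler manifold is compact by Myers' theorem.

An \emph{isomorphism} is a diffeomorphism carrying $(\omega,\Omega)$ to $(\omega',\Omega')$; it is an isometry. A nearly K\"ahler manifold is \emph{homogeneous} if its automorphism group is transitive and \emph{inhomogeneous} otherwise. Three homogeneous structures enter this paper: the round $S^6\subset\mathrm{Im}\,\mathbb O$, whose cone is flat, the manifold $S^3\times S^3=SU(2)^3/\Delta SU(2)$, and $\mathbb{CP}^3$, with transitive groups of automorphisms $G_2$, $SU(2)^3$ and $Sp(2)$. On a homogeneous space \eqref{eq:NK} is an algebraic system. The next case is \emph{cohomogeneity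 one}: a compact Lie group acts by automorphisms with generic orbits of codimension one, and \eqref{eq:NK} becomes a system of ordinary differential equations.

\begin{theorem}[Foscolo--Haskins \cite{FH}]\label{thm:FH}
Each of $S^6$ and $S^3\times S^3$ carries at least one complete inhomogeneous nearly K\"ahler structure of cohomogeneity one.
\end{theorem}

The authors of \cite{FH} write: ``We conjecture that these are the only simply connected (inhomogeneous) cohomogeneity one nearly K\"ahler structures in six dimensions.'' We read the conjecture as the following two statements.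
\begin{enumerate}
\item[(C1)] Every complete, simply connected, inhomogeneous, cohomogeneity one nearly K\"ahler $6$-manifold is diffeomorphic to $S^6$ or to $S^3\times S^3$.
\item[(C2)] Up to isometry of the metrics $g$, each of $S^6$ and $S^3\times S^3$ carries exactly one complete inhomogeneous cohomogeneity one nearly K\"ahler structure normalized by \eqref{eq:NK}.
\end{enumerate}

\begin{theorem}\label{thm:A}
Let $M$ be a complete simply connected nearly K\"ahler $6$-manifold on which a compact Lie group acts by automorphisms with cohomogeneity one. Then $M$ is isomorphic to exactly one of five manifolds: the homogeneous $S^6$, $S^3\times S^3$, $\mathbb{CP}^3$; one inhomogeneous structure on $S^6$; one inhomogeneous structure on $S^3\times S^3$. In particular \emph{(C1)} and \emph{(C2)} hold, with uniqueness even up to isomorphism.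
\end{theorem}

\begin{theorem}\label{thm:B}
Let $M$ be as in Theorem~\ref{thm:A} and let $G$ be the acting group, taken compact, connected and effective. Then $\dim G\in\{5,6,8\}$. If $\dim G=8$, then $M$ is the homogeneous $S^6$. If $\dim G=5$, then $M$ is the homogeneous $S^3\times S^3$. If $\dim G=6$, then $\mathfrak g=\mathfrak{su}(2)^2$, each of the two singular orbits is an $S^2$ or an $S^3$, and according to the pair of singular orbits there are, up to isomorphism,
\begin{itemize}
\item $(S^2,S^2)$: exactly one $M$, the homogeneous $\mathbb{CP}^3$;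
\item $(S^2,S^3)$: exactly two, both on $S^6$, one of them homogeneous;
\item $(S^3,S^3)$: exactly two, both on $S^3\times S^3$, one of them homogeneous.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:FH} is used only at the very end, to show that the upper bounds proved here are attained. Simple connectivity cannot be dropped: the central element $(-1,1,1)\in SU(2)^3$ acts freely on the homogeneous $S^3\times S^3$, and the quotient $SO(3)\times S^3$ is nearly K\"ahler, inherits every cohomogeneity one action of a subgroup of $SU(2)^3$, and is not in the list.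

\subsection{The idea of the proof}\label{ssec:idea}

The main case is $G=SU(2)^2$. The solutions that close up smoothly at a singular orbit are determined by one parameter, a compact manifold has two singular orbits, and the two halves must agree in two quantities on a middle hypersurface. Two equations in two unknowns suggest a discrete set of solutions, but not how many there are.

The simplest problem of this shape is to find the $k>0$ for which $\ddot u=-k^2u$ has a nonzero solution with $u(0)=u(\pi)=0$. Write $u=\varrho\sin\theta$, $\dot u=k\varrho\cos\theta$; then $\varrho$ is constant and $\dot\theta=k$. Shooting from $0$, the phase $\theta$ starts at $0$ and arrives at the midpoint with the value $\Theta(k)=k\pi/2$. The reflection $s\mapsto\pi-s$ turns the right half into a left half and replaces $\theta$ by $\pi-\theta$, while $u\mapsto-u$ shifts $\theta$ by $\pi$. So the halves fit if and only if $2\Theta(k)\in\pi\mathbb Z$. Since $\Theta$ is strictly monotone, each integer is attained at most once; since $\Theta$ is unbounded,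 there are infinitely many solutions.

The nearly K\"ahler problem has the same matching condition, and one might guess an infinite sequence of solutions here too. In Section~\ref{sec:ode} the equations are reduced to an autonomous system for a phase $\theta$, an amplitude $R$, and a strictly decreasing function $Y$ whose zero marks the middle. If $\Theta$ and $R_*$ are the values of $\theta$ and $R$ at $Y=0$, the left and right halves fit only if
\[
R_*^{L}=R_*^{R},\qquad \Theta^{L}+\Theta^{R}\in\pi\mathbb Z .
\]
Two facts then give the count.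
\begin{enumerate}
\item[(a)] \emph{Monotonicity.} With $\theta$ as independent variable, $dY/d\theta$ is a nonincreasing function of $R$, and $d\ln R/d\theta$ is a nonincreasing function of $Y$. So if one solution has larger $Y$ and smaller $R$ than another at some value of $\theta$, this persists. It follows that $\Theta$ is strictly decreasing and $R_*$ strictly increasing in the shooting parameter.
\item[(b)] \emph{A bound.} In contrast with the model, $\Theta<3\pi/2$ always. The extremal case is the limit $R=0$, where the phase is that of the Legendre polynomial $5z^3-3z$.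
\end{enumerate}

Section~\ref{sec:prelim} recalls the background, and Section~\ref{sec:group} determines the possible groups and singular orbits. Section~\ref{sec:ends} studies the solutions near the singular orbits and works out the homogeneous $S^3\times S^3$ and $S^6$ by hand. Facts (a) and (b) are proved in Section~\ref{sec:mono} and combined in Section~\ref{sec:match}. Groups of dimension $5$ lead to a different system, treated in Section~\ref{sec:five} by a similar sign argument. Section~\ref{sec:final} assembles the proofs of the theorems.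

\section{Preliminaries}\label{sec:prelim}

From now on $M$ is as in Theorem~\ref{thm:A}; it is compact. Passing to the identity component and dividing by the kernel of the action does not change the dimension of the orbits, so we take $G$ compact, connected and effective. For $A\in\mathfrak g$, $A^*$ is the Killing field $\frac{d}{d\tau}\big|_{0}\exp(\tau A)\cdot x$. Wedge signs are usually omitted, and $e_{12}=e_1\wedge e_2$.

\subsection{Cohomogeneity one actions}\label{ssec:cohom}

We recall the standard structure. The quotient $M/G$ is a circle or a closed interval. In the first case $M\to M/G$ is a fiber bundle with connected fiber, so $\pi_1(M)$ surjects onto $\mathbb Z$; this is excluded. In the second case there is a unit speed geodesic $c:[0,T]\to M$, orthogonal to all orbits and meeting each orbit once. The isotropy group of $c(t)$ is a fixed group $H$ for $0<t<T$, and the isotropy groups $K_-$, $K_+$ of $c(0)$, $c(T)$ strictly contain $H$. The group $K_-$ acts orthogonally on the \emph{slice}, the normal space of the orbit at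 $c(0)$, transitively on its unit sphere, and the stabilizer of $c'(0)$ is $H$. The same holds for $K_+$ at $c(T)$. So $K_\pm/H$ are spheres, and $M$ is the union of two disc bundles $G\times_{K_\pm}D_\pm$ over $G/K_\pm$, glued along $\Sigma=G/H$. The regular part is $M_{\mathrm{reg}}=(0,T)\times\Sigma$. If $k\in K_-$ maps $c'(0)$ to $-c'(0)$ and $c$ is extended as a geodesic, then $k\,c(t)=c(-t)$.

The spheres $K_\pm/H$ have dimension at least $1$. Otherwise $G/K_\pm$ is a closed hypersurface whose normal sphere bundle $G/H$ is connected; a short arc crossing it can then be closed up in the complement, which gives a loop with intersection number $1$ mod $2$, impossible as $M$ is simply connected.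

\subsection{From local to global isomorphisms}

The differential equations will show that two manifolds agree on an open set. The following lemma does the rest; it uses completeness and simple connectivity of both manifolds.

\begin{lemma}\label{lem:rigid}
Let $M$, $M'$ be complete simply connected nearly K\"ahler $6$-manifolds, and suppose that there is an isomorphism between nonempty connected open subsets of $M$ and $M'$. Then $M$ and $M'$ are isomorphic.
\end{lemma}

\begin{proof}
Einstein metrics are real analytic in a suitable atlas (DeTurck--Kazdan), and an isometry between connected open subsets of complete simply connected analytic Riemannian manifolds extends to a global isometry $F:M\to M'$ \cite[Cor.~VI.6.4]{KN}. On the cone over $M$ the forms $\varphi$ and $(\mathrm{id}\times F)^*\varphi'$ are parallel and agree on an open set, so they are equal. Now $r^2\omega=\partial_r\lrcorner\varphi$ and $3\,\mathrm{Re}\,\Omega=d\omega$; the pair $(g,\omega)$ determines $J$; and $\mathrm{Im}\,\Omega(v_1,v_2,v_3)=-\mathrm{Re}\,\Omega(Jv_1,v_2,v_3)$.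 So $F$ preserves $(\omega,\Omega)$.
\end{proof}

\subsection{Actions on the homogeneous examples}\label{ssec:models}

We identify $SU(2)=Sp(1)$ with the unit quaternions, with maximal torus $U(1)=\{e^{i\tau}\}$.

\emph{The sphere $S^6$.} Write $\mathbb O=\mathbb H\oplus\mathbb H$ with $(x,y)(x',y')=(xx'-\overline{y'}y,\ y'x+y\overline{x'})$. For unit quaternions $p,q$ the map $(x,y)\mapsto(px\bar p,\ qy\bar p)$ respects this product, so it lies in $G_2$. On $S^6\subset\mathrm{Im}\,\mathbb H\oplus\mathbb H$ one can move $y$ to $|y|$ by $q$; the remaining elements $q=p$ rotate $x$. So the orbits of $SU(2)^2$ are the level sets of $|y|$, with singular orbits $S^2$ and $S^3$.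

\emph{The projective space.} The group $Sp(1)^2\subset Sp(2)$ acts on $\mathbb{CP}^3=S^7/U(1)$, $S^7\subset\mathbb H^2$; its orbits are the level sets of the norm of the first coordinate, and the singular orbits are two copies of $S^3/U(1)=S^2$.

\emph{The product $S^3\times S^3$.} Identify $SU(2)^3/\Delta SU(2)$ with $SU(2)^2$ by $(g_1g_3^{-1},g_2g_3^{-1})$, so that $(x_1,x_2,y)$ acts by $(p,q)\mapsto(x_1py^{-1},x_2qy^{-1})$. The third factor acts freely, with quotient map $(p,q)\mapsto pq^{-1}\in S^3$. The subgroup $\{(x,x,y)\}\cong SU(2)^2$ acts on $pq^{-1}$ by conjugation, and the subgroup $U(1)^2\times SU(2)$ acts on $pq^{-1}=z_1+z_2j$ by $(e^{i(\tau-\tau')}z_1,e^{i(\tau+\tau')}z_2)$. Both actions have cohomogeneity one.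

All four actions have finite kernel, so the effective groups have dimensions $6,6,6,5$.

\subsection{The equations along the normal geodesic}

On $M_{\mathrm{reg}}$ let $\xi=-J\partial_t$, a unit vector tangent to the orbits, and let $\eta$ be the dual $1$-form. The standard model on $\mathbb C^3=\mathbb C^2\oplus\mathbb C$ gives
\[
\omega=\eta\,dt+\omega_1,\qquad\Omega=(\omega_2+i\omega_3)(\eta+i\,dt),
\]
where $\omega_1,\omega_2,\omega_3$ are $t$-dependent invariant $2$-forms on $\Sigma$ with $\xi\lrcorner\omega_i=0$, $\omega_i\omega_j=\delta_{ij}\omega_1^2$, and $\omega_1^2$ is twice the volume form of $g$ on $\ker\eta$. Thus $\mathrm{Re}\,\Omega=\eta\omega_2-\omega_3\,dt$, $\mathrm{Im}\,\Omega=\eta\omega_3+\omega_2\,dt$ and $\omega^2=\omega_1^2+2\eta\omega_1\,dt$. From now on $d$ is the exterior derivative on $\Sigma$ and $'=\partial_t$; the derivative on $M$ of a $t$-dependent $k$-form $\alpha$ on $\Sigma$ is $d\alpha+(-1)^k\alpha'\,dt$. Separating the terms in \eqref{eq:NK} without and with $dt$ gives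
\begin{gather}
d\omega_1=3\eta\omega_2,\qquad d(\eta\omega_3)=-2\omega_1^2,\label{eq:constr}\\
\omega_1'=-d\eta-3\omega_3,\qquad(\eta\omega_3)'=d\omega_2+4\eta\omega_1 .\label{eq:evol}
\end{gather}

An invariant form on the orbit through $c(t)$ pulls back under $x\mapsto x\,c(t)$ to a left invariant form on $G$, that is, an element of $\Lambda^*\mathfrak g^*$, which is $H$-invariant and annihilated by contraction with $\mathfrak h$. The derivative is computed from $d\alpha(A,B)=-\alpha([A,B])$ for $\alpha\in\mathfrak g^*$. The value of the pulled back form on $A,B,\dots\in\mathfrak g$ is the value of the form on $A^*,B^*,\dots$ at $c(t)$. Since Killing fields are smooth on all of $M$, functions such as $\omega(A^*,B^*)$ along $c$ are smooth on the closed interval $[0,T]$. All boundary conditions below come from this remark.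

\section{The group and the singular orbits}\label{sec:group}

\begin{proposition}\label{prop:group}
One of the following holds.
\begin{enumerate}
\item[(a)] $\dim G=8$, $\mathfrak g=\mathfrak{su}(3)$, and $\mathfrak h$ is the standard $\mathfrak{su}(2)$.
\item[(b)] $\dim G=6$, $\mathfrak g=\mathfrak{su}(2)^2$, and the two factors have bases $E_i$, $F_i$ with $[E_1,E_2]=E_3$, $[F_1,F_2]=F_3$ and cyclic permutations, such that $\mathfrak h=\langle E_3+F_3\rangle$.
\item[(c)] $\dim G=5$, $\mathfrak g=\mathbb R^2\oplus\mathfrak{su}(2)$, and $H$ is finite.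
\end{enumerate}
\end{proposition}

\begin{proof}
An isometry fixing a point with identity differential is the identity, so $H$ acts faithfully on $T_{c(t)}M$. It fixes $\partial_t,\xi,\omega,\Omega$, so $H\subset SU(2)$, acting on $\{\xi,\partial_t\}^\perp=\mathbb C^2$. Hence $\dim H\in\{0,1,3\}$, $\dim G=5+\dim H$, and $\mathfrak g\cong\mathfrak h\oplus\mathbb R\oplus\mathbb C^2$ as an $H$-module. The Lie algebra of a compact group is the sum of its center and of simple ideals, and the compact simple algebras of dimension at most $8$ are $\mathfrak{su}(2)$ and $\mathfrak{su}(3)$.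

Let $\dim H=3$. Then $\mathfrak g$ contains the irreducible real $4$-dimensional $\mathfrak{su}(2)$-module $\mathbb C^2$. If all simple ideals of $\mathfrak g$ were $\mathfrak{su}(2)$, then $\mathfrak h$ would project to each of them isomorphically or trivially, and only modules of dimension $3$ and $1$ would occur. So $\mathfrak g=\mathfrak{su}(3)$. The module $\mathbb C^3$ of $\mathfrak h$ is irreducible or of the form $\mathbb C^2\oplus\mathbb C$. In the first case $\mathfrak h=\mathfrak{so}(3)$ and $\mathfrak g$ is the sum of irreducible modules of dimensions $3$ and $5$. So the second case holds.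

Let $\dim H=1$. Then $\mathfrak h$ acts on $\mathbb C^2$ with opposite nonzero weights, so it rotates two independent planes in $\mathfrak g$ with the same nonzero speed. In $\mathbb R^6$ and $\mathfrak{su}(2)\oplus\mathbb R^3$ at most one plane is rotated. In $\mathfrak{su}(2)^2$ the two components of a generator of $\mathfrak h$ must have the same length, and we take them as $E_3$, $F_3$ after scaling.

Let $\dim H=0$. If $\mathfrak g=\mathbb R^5$, all invariant forms are closed and \eqref{eq:constr} gives $\omega_1^2=0$, which is false. The only other algebra is $\mathbb R^2\oplus\mathfrak{su}(2)$.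
\end{proof}

In case (b) we replace $G$ by its cover $SU(2)^2$, which acts with finite kernel; $H$ and $K_\pm$ now denote isotropy groups in $SU(2)^2$. A basis $E_i,F_i$ as in (b) is called \emph{adapted}, and $\mathfrak{su}(2)_E$, $\mathfrak{su}(2)_F$ are the two factors.

\begin{proposition}\label{prop:ends}
In case \emph{(b)} the groups $H$, $K_\pm$ are connected, and each $K=K_\pm$ is of one of two kinds.
\begin{itemize}
\item \emph{$S^3$-end:} $\mathfrak k$ is the graph of an isomorphism $\iota:\mathfrak{su}(2)_E\to\mathfrak{su}(2)_F$ with $\iota E_3=F_3$, and $G/K\cong S^3$.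
\item \emph{$S^2$-end:} $\mathfrak k=\langle E_3\rangle\oplus\mathfrak{su}(2)_F$ or $\mathfrak k=\mathfrak{su}(2)_E\oplus\langle F_3\rangle$, and $G/K\cong S^2$.
\end{itemize}
The Euler characteristic of $M$ is $4$, $2$, $0$ for the types $(S^2,S^2)$, $(S^2,S^3)$, $(S^3,S^3)$.
\end{proposition}

\begin{proof}
Since $\dim K/H\ge1$, the algebra $\mathfrak k$ strictly contains $\mathfrak h$, and its rank is at most $2$. If $\dim\mathfrak k=2$, it is abelian, so it is the centralizer $\mathfrak t=\langle E_3,F_3\rangle$ of $\mathfrak h$. If $\dim\mathfrak k=3$, then $\mathfrak k\cong\mathfrak{su}(2)$, both projections are nonzero because $E_3+F_3\in\mathfrak k$, hence both are isomorphisms and $\mathfrak k$ is a graph. If $\dim\mathfrak k=4$, then $\mathfrak k\cong\mathfrak{su}(2)\oplus\mathbb R$; a graph has trivial centralizer, so the simple part is a factor of $\mathfrak g$, and $E_3+F_3\in\mathfrak k$ fixes the center. Dimension $5$ would need rank $3$. Two possibilities must be excluded.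

If $\mathfrak k=\mathfrak g$, then $G/H=K/H=S^5$. But $\pi_2(G)=\pi_1(G)=0$ gives $\pi_2(G/H)\cong\pi_1(H)=\mathbb Z$.

Let $\mathfrak k=\mathfrak t$, say at $c(0)$. The tangent space of $M$ is the sum of three planes: those spanned by $E_1^*,E_2^*$ and by $F_1^*,F_2^*$, and the slice. The element $\exp(xE_3+yF_3)$ rotates them by the angles $x$, $y$ and $m(x-y)$; the last form holds because $\mathfrak h$ fixes $c'(0)$, and $m\neq0$ because $K$ is transitive on the unit circle. These are pairwise inequivalent irreducible real modules, so $J$ preserves each of them. Then the orbit $Q$ is a closed $J$-invariant $4$-manifold, on which $\omega^2$ is a volume form. By \eqref{eq:NK} $\omega^2$ is exact, contradicting Stokes' theorem.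

So the singular orbits have codimension at least $3$, and $\pi_1(G/H)=\pi_1(M_{\mathrm{reg}})=\pi_1(M)=1$. As $G$ is connected, $H$ is connected, and so is $K$ because $K/H$ is connected. Finally $\chi(M)=\chi(G/K_-)+\chi(G/K_+)-\chi(\Sigma)$, and $\chi(\Sigma)=0$ since $\Sigma$ is closed and of odd dimension.
\end{proof}

\section{The reduced system}\label{sec:ode}

Cases (a) and (b) of Proposition~\ref{prop:group} lead to the same equations, case (a) being the one in which a single invariant form is absent.

\subsection{Invariant forms}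

\emph{Case (b).} Let $e_i,f_i$ be dual to an adapted basis, so $de_1=-e_{23}$, $de_2=-e_{31}$, $de_3=-e_{12}$ and the same for $f_i$. Put
\begin{gather*}
\eta_0=\tfrac13(e_3-f_3),\qquad\varpi_0=\tfrac16(e_{12}+f_{12}),\qquad\varpi_1=\tfrac16(e_{12}-f_{12}),\\
\varpi_2=\tfrac16(e_1f_2-e_2f_1),\qquad\varpi_3=\tfrac16(e_1f_1+e_2f_2).
\end{gather*}
The annihilator of $\mathfrak h$ is spanned by $\eta_0,e_1,e_2,f_1,f_2$, and $H$ fixes $\eta_0$ and multiplies $e_1+ie_2$ and $f_1+if_2$ by the same unit scalar. So the invariant $1$-forms are spanned by $\eta_0$ and the invariant $2$-forms by the four $\varpi_j$. We have $de_{12}=df_{12}=0$ and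
\begin{align*}
d(e_1f_2-e_2f_1)&=e_{31}f_1-e_{23}f_2+e_1f_{31}-e_2f_{23}=(e_3-f_3)(e_1f_1+e_2f_2),\\
d(e_1f_1+e_2f_2)&=-e_{31}f_2-e_{23}f_1+e_1f_{23}+e_2f_{31}=-(e_3-f_3)(e_1f_2-e_2f_1).
\end{align*}
Also $\varpi_0^2=\frac1{18}e_{12}f_{12}$ and $\varpi_1^2=\varpi_2^2=\varpi_3^2=-\frac1{18}e_{12}f_{12}$. Altogether
\begin{equation}\label{eq:structure}
\begin{gathered}
d\eta_0=-2\varpi_1,\qquad d\varpi_0=d\varpi_1=0,\qquad d\varpi_2=3\eta_0\varpi_3,\qquad d\varpi_3=-3\eta_0\varpi_2,\\
\varpi_i\varpi_j=0\ \ (i\ne j),\qquad\varpi_1^2=\varpi_2^2=\varpi_3^2=-\varpi_0^2 .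
\end{gathered}
\end{equation}

\emph{Case (a).} Here $\Sigma$ is covered by $S^5=SU(3)/SU(2)$. Write the flat structure of $\mathbb C^3$ in polar form as $-r\,dr\,\eta_0+r^2\varpi_1$ and $dz_1dz_2dz_3=r^2(dr-ir\eta_0)(\varpi_2+i\varpi_3)$. As $\mathfrak g/\mathfrak h=\mathbb R\oplus\mathbb C^2$, the invariant $1$- and $2$-forms on $S^5$ are spanned by $\eta_0$ and by $\varpi_1,\varpi_2,\varpi_3$. The $dr$-components of the closedness conditions are $2\varpi_1+d\eta_0=0$ and $d(\varpi_2+i\varpi_3)=-3i\eta_0(\varpi_2+i\varpi_3)$. So \eqref{eq:structure} holds with $\varpi_0$ deleted. The round metric of $S^5$ is $\eta_0^2+g_0$, where $g_0$ is a metric on $\ker\eta_0$ with volume form $\frac12\varpi_1^2$.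

The relations \eqref{eq:structure} are preserved by the \emph{swap}
$(\eta_0,\varpi_0,\varpi_1,\varpi_2,\varpi_3)\mapsto(-\eta_0,\varpi_0,-\varpi_1,\varpi_2,-\varpi_3)$
and by constant rotations of the pair $(\varpi_2,\varpi_3)$. In case (b) both come from changes of adapted basis: the swap from exchanging $E_i$ and $F_i$, the rotations from rotating $(F_1,F_2)$, since $6(\varpi_3+i\varpi_2)=(e_1-ie_2)(f_1+if_2)$.

\subsection{The equations}

Write $\eta=\lambda\eta_0$, $\omega_1=\sum u_j\varpi_j$, $\lambda\omega_3=\sum w_j\varpi_j$. The function $\lambda$ does not vanish, and after the swap $\lambda>0$. The first equation of \eqref{eq:constr} gives $\lambda\omega_2=u_2\varpi_3-u_3\varpi_2$, so $(u_2,u_3)\neq0$. The relation $\omega_2\omega_3=0$ says that $(w_2,w_3)$ is parallel to $(u_2,u_3)$, and \eqref{eq:evol} gives $\lambda(u_2,u_3)'=-3(w_2,w_3)$. So the direction of $(u_2,u_3)$ is constant, and after a rotation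
\[
\lambda>0,\qquad u_3=w_3=0,\qquad u_2>0,\qquad\lambda\omega_2=u_2\varpi_3 .
\]
Put $\Lambda=\lambda^2$ and introduce the time $s$ with $ds=dt/\lambda$; a dot is $d/ds=\lambda\,d/dt$. Multiplying \eqref{eq:evol} by $\lambda$ and using $d\eta=-2\lambda\varpi_1$, $\lambda\,d\omega_2=-3u_2\eta_0\varpi_2$, we get
\begin{equation}\label{eq:lin}
\begin{aligned}
\dot u_0&=-3w_0,&\dot u_1&=2\Lambda-3w_1,&\dot u_2&=-3w_2,\\
\dot w_0&=4\Lambda u_0,&\dot w_1&=4\Lambda u_1,&\dot w_2&=(4\Lambda-3)u_2 .
\end{aligned}
\end{equation}
Since $d(\eta\omega_3)=-2w_1\varpi_1^2$, the second equation of \eqref{eq:constr} reads $\omega_1^2=w_1\varpi_1^2$. Together with $\omega_1^2=\omega_2^2=\omega_3^2$ and $\omega_1\omega_3=0$ this gives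
\begin{equation}\label{eq:alg}
\begin{gathered}
u_2^2=\Lambda w_1,\qquad-u_0^2+u_1^2+u_2^2=w_1,\qquad-w_0^2+w_1^2+w_2^2=u_2^2,\\
-u_0w_0+u_1w_1+u_2w_2=0 .
\end{gathered}
\end{equation}
In the time $s$ the system \eqref{eq:lin} is linear once $\Lambda$ is known, and it contains two oscillators with the same potential,
\begin{equation}\label{eq:osc}
\ddot u_0=-12\Lambda u_0,\qquad\ddot u_2=-(12\Lambda-9)u_2 .
\end{equation}
The function $u_2$ is positive, while $u_0$ oscillates faster and may change sign. This suggests measuring $u_0$ relative to $u_2$. Put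
\[
f=\frac{u_0}{u_2},\qquad h=-\frac{\dot f}{3},\qquad Y=\frac{\dot u_2}{u_2},\qquad D=1-f^2+h^2,\qquad N=12\Lambda-9+Y^2 .
\]

\begin{proposition}\label{prop:reduced}
We have $D=u_2^2/\Lambda^3>0$,
\begin{equation}\label{eq:Lambda}
\Lambda=1-\frac{Y^2}9+\frac{(3f-Yh)^2}{9D},
\end{equation}
and
\begin{equation}\label{eq:fhY}
\dot f=-3h,\qquad\dot h=3f-2Yh,\qquad\dot Y=-N .
\end{equation}
The functions $f,h,Y$ of $s$ determine $dt$ and the coefficients of $\eta,\omega_1,\omega_2,\omega_3$.
\end{proposition}

\begin{proof}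
We have $3u_2^2h=u_0\dot u_2-\dot u_0u_2$, so \eqref{eq:osc} gives
\begin{equation}\label{eq:wronsk}
(u_2^2h)^{\cdot}=3u_2^2f,
\end{equation}
which is the second equation of \eqref{eq:fhY}. The third is $\dot Y=\ddot u_2/u_2-Y^2$.

By \eqref{eq:lin}, $w_2=-\frac13u_2Y$, $w_0=-\frac13u_2(fY-3h)$ and $u_0w_2-u_2w_0=-u_2^2h$. Eliminate $u_1$ from \eqref{eq:alg} by computing $(u_1w_1)^2$ in two ways: $(w_1+u_0^2-u_2^2)w_1^2=(u_0w_0-u_2w_2)^2$. Inserting $w_1^2=u_2^2+w_0^2-w_2^2$ in the term with $u_0^2-u_2^2$,
\begin{align*}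
w_1^3&=(u_2^2-u_0^2)u_2^2+(u_0w_0-u_2w_2)^2-(u_0^2-u_2^2)(w_0^2-w_2^2)\\
&=(u_2^2-u_0^2)u_2^2+(u_0w_2-u_2w_0)^2=u_2^4D .
\end{align*}
With $w_1=u_2^2/\Lambda$ this is $D=u_2^2/\Lambda^3$. Dividing $w_1^2=u_2^2+w_0^2-w_2^2$ by $u_2^2$ gives $9\Lambda D=9-Y^2+(fY-3h)^2$. Expanding both sides shows $(fY-3h)^2=(3f-Yh)^2-(9-Y^2)(f^2-h^2)$, so $9\Lambda D=(9-Y^2)D+(3f-Yh)^2$, which is \eqref{eq:Lambda}.

Conversely $f,h,Y$ give $\Lambda$, then $u_2=(\Lambda^3D)^{1/2}$, $u_0$, $w_0$, $w_1$, $w_2$, then $u_1=(u_0w_0-u_2w_2)/w_1$, and $dt=\Lambda^{1/2}ds$.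
\end{proof}

\begin{lemma}\label{lem:N}
$N\ge\frac13(9-Y^2)$ and $N>0$. So $Y$ is strictly decreasing.
\end{lemma}

\begin{proof}
By \eqref{eq:Lambda}, $12\Lambda\ge\frac43(9-Y^2)$, which is the first inequality; it gives $N>0$ for $|Y|<3$. For $|Y|\ge3$, $N\ge12\Lambda>0$.
\end{proof}

For given $Y(s)$ the first two equations of \eqref{eq:fhY} are linear, so $(f,h)$ vanishes identically or nowhere. In the second case write $f=\sqrt R\cos\theta$, $h=\sqrt R\sin\theta$ with $\theta$ continuous. From $R\dot\theta=f\dot h-h\dot f$ and $\dot R=2(f\dot f+h\dot h)$,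
\begin{equation}\label{eq:polar}
\dot\theta=3-Y\sin2\theta,\qquad\dot R=-4YR\sin^2\theta,\qquad\dot Y=-N,
\end{equation}
where $D=1-R\cos2\theta$ and, by \eqref{eq:Lambda},
\begin{equation}\label{eq:Npolar}
N=\frac{9-Y^2}3+\frac43\,\frac{R}{1-R\cos2\theta}\,(3\cos\theta-Y\sin\theta)^2 .
\end{equation}

\subsection{Two symmetries}\label{ssec:sym}

In case (b) the functions depend on the adapted basis and on the direction of $c$. Two changes preserve the normalization $\lambda>0$, $u_3=0$, $u_2>0$.

\emph{(i) Sign change.} The basis $(F_1,-F_2,-F_3;\,-E_1,E_2,-E_3)$ is adapted. Its dual basis is $(f_1,-f_2,-f_3;\,-e_1,e_2,-e_3)$, and substitution shows that $\varpi_0$ changes sign while $\eta_0,\varpi_1,\varpi_2,\varpi_3$ are unchanged. So $(u_0,w_0)\mapsto-(u_0,w_0)$ and $(\theta,R,Y)\mapsto(\theta+\pi,R,Y)$. The two algebras $\mathfrak k$ of dimension $4$ are interchanged.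

\emph{(ii) Time reversal.} Replacing $t$ by $T-t$ changes $dt$ to $-dt$, hence $(\eta,\omega_1,\omega_2,\omega_3)$ to $(-\eta,\omega_1,-\omega_2,-\omega_3)$. Following this by the swap restores $\lambda>0$ and gives $(u_0,u_1,u_2;w_0,w_1,w_2)\mapsto(u_0,-u_1,u_2;-w_0,w_1,-w_2)$. So $s\mapsto-s$, $(f,h,Y)\mapsto(f,-h,-Y)$ and $(\theta,R,Y)\mapsto(-\theta,R,-Y)$.

\subsection{The solution with $R=0$ and its phase}

\begin{proposition}\label{prop:dim8}
If $\dim G=8$, then $M$ is the homogeneous $S^6$.
\end{proposition}

\begin{proof}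
Here $u_0=w_0=0$, so $f=h=0$, $D=1$, $\Lambda=1-Y^2/9$ and $N=3\Lambda$. Write $Y=3\cos\tau$ with $0<\tau<\pi$; then $\lambda=\sin\tau$, and $Y'=\dot Y/\lambda=-3\lambda$ gives $\tau'=1$. After translating $t$,
\begin{equation}\label{eq:round}
Y=3\cos t,\qquad\lambda=\sin t,\qquad u_2=\sin^3t,\qquad w_1=\sin^4t .
\end{equation}
The group $SU(2)$ is transitive on the unit sphere of $\ker\eta_0=\mathbb C^2$, so $g$ restricts there to a multiple of $g_0$, and $\omega_1^2=\sin^4t\,\varpi_1^2$ shows that the multiple is $\sin^2t$. So $g=dt^2+\sin^2t\,(\eta_0^2+g_0)$ has curvature $1$ on $M_{\mathrm{reg}}$, hence on $M$, and $M$ is the round sphere. The cone is $\mathbb R^7\setminus\{0\}$, and $\varphi$ is a constant $3$-form with stabilizer $G_2$ inducing the flat metric. All such forms are equivalent under $O(7)$.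
\end{proof}

Although $(f,h)=0$ on this solution, the linear equations for $(f,h)$ with the coefficient $Y$ of \eqref{eq:round} still have nonzero solutions, and their phase describes the limit $R\to0$. With $z=\cos t$ we have $\dot z=-(1-z^2)$, and $\ddot u_0=-12\Lambda u_0$ becomes Legendre's equation $\frac{d}{dz}\big((1-z^2)\frac{du_0}{dz}\big)+12u_0=0$, solved by $5z^3-3z$.

\begin{lemma}\label{lem:thetastar}
Let $\theta^*(z)$, $0\le z\le1$, be the continuous argument of the vector $(5z^3-3z,\,3z^2-1)$ with $\theta^*(1)=\frac\pi4$. Then $\theta^*(0)=\frac{3\pi}2$, $\frac{d\theta^*}{dz}(1)=-\frac32$, and for $0\le z<1$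
\[
-\frac{d\theta^*}{dz}=\mathcal F(z,\theta^*),\qquad\mathcal F(z,\theta)=\frac{3(1-z\sin2\theta)}{1-z^2}.
\]
\end{lemma}

\begin{proof}
Let $X=5z^3-3z$, $Z=3z^2-1$, $\mu=(1-z^2)^{-3/2}$. For a polynomial $P$ we have $(\mu P)^{\cdot}=-\mu\,\big[(1-z^2)\frac{dP}{dz}+3zP\big]$. The bracket is $9z^2-3=3Z$ for $P=X$ and $3z^3+3z=6zZ-3X$ for $P=Z$. So $(f,h)=(\mu X,\mu Z)$ solves the first two equations of \eqref{eq:fhY} with $Y=3z$, its phase satisfies $\dot\theta^*=3-3z\sin2\theta^*$, and division by $\dot z$ gives the equation. In particular $\theta^*$ increases as $z$ decreases. It lies in $\frac\pi2+\pi\mathbb Z$ exactly where $X=0$, that is at $z^2=\frac35$ and at $z=0$; so the values there are $\frac\pi2$ and $\frac{3\pi}2$. At $z=1$, $X=Z=2$, $\frac{dX}{dz}=12$, $\frac{dZ}{dz}=6$, so the derivative of the argument is $(2\cdot6-2\cdot12)/8$.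
\end{proof}

\section{Solutions near a singular orbit}\label{sec:ends}

In Sections~\ref{sec:ends}--\ref{sec:match}, $G=SU(2)^2$. By time reversal it suffices to study the end $t\to0$. Let $X=E_3-F_3$. At $c(t)$ both $X^*$ and $\xi$ lie in the line of $H$-fixed vectors tangent to the orbit, and $\eta(X)=\frac23\lambda$, so
\begin{equation}\label{eq:X}
\Lambda=\tfrac94|X^*|^2\quad\text{along }c .
\end{equation}
This gives the regularity of $\Lambda$ at the ends, and then the linear system \eqref{eq:lin} gives the rest.

\begin{lemma}[$S^3$-end]\label{lem:S3}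
Suppose that $t=0$ is an $S^3$-end. Then $\lambda\to b>0$, and we normalize $s=0$ at $t=0$. Put $\kappa=3-4b^2$. After the sign change if necessary,
\begin{gather*}
\Lambda=b^2+O(s^2),\qquad u_1=2b^2s+O(s^3),\qquad w_1=4b^4s^2+O(s^4),\\
u_2=2b^3\big(s+\tfrac\kappa2s^3+O(s^5)\big),\qquad u_0(0)=0,\qquad\dot u_0(0)=2b^3,
\end{gather*}
and $\theta$ can be chosen so that $\theta\to0$, $R\to1$ and
\begin{equation}\label{eq:S3exp}
Y=\frac1\theta+\Big(\frac4{15}+\frac{3\kappa}5\Big)\theta+O(\theta^3).
\end{equation}
\end{lemma}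

\begin{proof}
Since $X\notin\mathfrak k$, \eqref{eq:X} gives $b>0$. The slice is a nontrivial $3$-dimensional module of $K\cong SU(2)$, so it is the adjoint module, and $c'(0)$ spans the line fixed by $E_3+F_3$. The element $k_0=\exp\pi(E_1+\iota E_1)$ acts on $\mathfrak k$, $\mathfrak{su}(2)_E$, $\mathfrak{su}(2)_F$ by half turns about axes orthogonal to $E_3+F_3$, $E_3$, $F_3$. So $k_0c(t)=c(-t)$ and $\mathrm{Ad}_{k_0}X=-X$, and $|X^*|^2$ is an even function along $c$. Hence $s$ is a smooth odd function of $t$ with $ds/dt>0$, and $\Lambda$ is smooth and even in $s$. The solutions of the linear system \eqref{eq:lin} extend smoothly to $s=0$.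

At $c(0)$, $(E_1+\iota E_1)^*=0$ with $\iota E_1\in\langle F_1,F_2\rangle$, so $\omega^2(E_1^*,E_2^*,F_1^*,F_2^*)\to0$. As $\omega_1^2=w_1\varpi_1^2$, this says $w_1(0)=0$, and then $u_2(0)=0$. If $u_1(0)\ne0$, then $u_2^2=\Lambda w_1=4b^4u_1(0)s+O(s^2)$, whereas $u_2^2=O(s^2)$. So $u_1(0)=0$, and $u_0(0)=0$ by \eqref{eq:alg}. By uniqueness for \eqref{eq:lin} and \eqref{eq:osc} with the even coefficient $\Lambda$, the functions $u_0,u_1,u_2$ are odd and $w_1$ is even. Integrating the equations for $u_1$ and $w_1$ gives their expansions; $u_2^2=\Lambda w_1$ gives $\dot u_2(0)=2b^3$; and \eqref{eq:osc} gives the cubic term $-\frac16(12b^2-9)=\frac\kappa2$. At $s=0$, \eqref{eq:alg} gives $w_0^2=w_2^2$, so $\dot u_0(0)=\pm2b^3$, and (i) makes the sign positive. Then $u_0=2b^3(s-2b^2s^3+O(s^5))$.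

Therefore $Y=\frac1s+\kappa s+O(s^3)$, and $f$ is smooth and even with $f=1-(2b^2+\frac\kappa2)s^2+O(s^4)=1-\frac32s^2+O(s^4)$. Integrating \eqref{eq:wronsk} from $0$ with $u_2^2=4b^6s^2(1+\kappa s^2+O(s^4))$,
\[
h=\frac{s^3+\frac35(\kappa-\frac32)s^5+O(s^7)}{s^2(1+\kappa s^2+O(s^4))}=s-\Big(\frac{2\kappa}5+\frac9{10}\Big)s^3+O(s^5).
\]
So $R\to1$, $\tan\theta=h/f=s+(\frac35-\frac{2\kappa}5)s^3+O(s^5)$ and $\theta=s+(\frac4{15}-\frac{2\kappa}5)s^3+O(s^5)$. Hence $\frac1s=\frac1\theta+(\frac4{15}-\frac{2\kappa}5)\theta+O(\theta^3)$, and adding $\kappa s$ gives \eqref{eq:S3exp}.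
\end{proof}

\begin{lemma}[$S^2$-end]\label{lem:S2}
Suppose that $t=0$ is an $S^2$-end, and after the sign change let $\mathfrak k=\langle E_3\rangle\oplus\mathfrak{su}(2)_F$. Then $s\to-\infty$, and we normalize $s-\frac23\ln t\to0$. With $x=e^{3s}$ there is $a>0$ such that
\begin{gather*}
\Lambda=\tfrac94x+O(x^2),\qquad u_0,u_1=a+O(x),\qquad w_0,w_1=3ax+O(x^2),\\
u_2^2=\tfrac{27}4ax^2(1+O(x)),\qquad Y=3+O(x),
\end{gather*}
and $\theta$ can be chosen as $\theta=\frac\pi4+\psi$ with $\psi=x+O(x^2)$,
\begin{equation}\label{eq:S2exp}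
Y=3-3\psi+O(\psi^2),\qquad R=\frac{8a}{27}\,\psi^{-2}(1+O(\psi)).
\end{equation}
\end{lemma}

\begin{proof}
We have $K=SU(2)_F\cdot H$ and $SU(2)_F\cap H=1$, so $SU(2)_F$ acts simply transitively on the unit sphere $K/H$ of the slice $\mathbb R^4$. The circle $\exp\tau F_3$ has period $4\pi$ and acts freely on that sphere, so $F_3$ acts on the slice with eigenvalues $\pm\frac i2$ only. Along $c$ the Killing field $F_3^*$ is a Jacobi field $\mathcal J$ with $\mathcal J(0)=0$ and $|\mathcal J'(0)|=\frac12$, and the Jacobi equation gives $\mathcal J''(0)=0$; so $|\mathcal J|^2=\frac14t^2+O(t^4)$. Since $X=(E_3+F_3)-2F_3$, \eqref{eq:X} shows that $\Lambda$ is smooth in $t$ with $\Lambda=\frac94t^2+O(t^4)$. Thus $ds=\frac{2}{3t}(1+O(t^2))\,dt$, $x=t^2(1+O(t^2))$, $\Lambda=\frac94x+O(x^2)$, and $\dot\Lambda/\Lambda=\lambda\Lambda'/\Lambda=3+O(x)$.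

The functions $u_0-u_1=6\omega(F_1^*,F_2^*)$, $u_2=6\omega(E_1^*,F_2^*)$, $u_0+u_1=6\omega(E_1^*,E_2^*)$ are smooth in $t$ up to $t=0$. The first two tend to $0$ because $F_i^*=0$ at $c(0)$, so $w_1=u_2^2-(u_0-u_1)(u_0+u_1)\to0$. The normal subgroup $SU(2)_F$ acts trivially on the orbit $S^2$ and has no nonzero fixed vector in the slice. So $T_{c(0)}S^2$ is its fixed space, which is $J$-invariant, and $\omega(E_1^*,E_2^*)\ne0$ there. Hence $u_0,u_1\to a\ne0$, and $a>0$ because $w_1>0$, $w_1\to0$, $\dot w_1=4\Lambda u_1$. Also $w_0=-\frac13\lambda u_0'\to0$.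

Note that $\int_{-\infty}^sx^n\,ds=x^n/3n$. For $j=0,1$ the equation $\dot w_j=4\Lambda u_j$ gives $w_j=O(x)$; then $\dot u_j=O(x)$ gives $u_j=a+O(x)$; and then $\dot w_j=9ax+O(x^2)$ gives $w_j=3ax+O(x^2)$. The formula for $u_2^2=\Lambda w_1$ follows, and $Y=\frac12(\dot\Lambda/\Lambda+\dot w_1/w_1)=3+O(x)$. For $\zeta=3-Y=O(x)$ we have $\dot\zeta+6\zeta=12\Lambda+\zeta^2=27x+O(x^2)$, so $(x^2\zeta)^{\cdot}=27x^3+O(x^4)$ and $\zeta=3x+O(x^2)$. Finally $f>0$ near the end and
\[
\tan\theta=-\frac{\dot f}{3f}=\frac13\Big(Y+\frac{3w_0}{u_0}\Big)=1+2x+O(x^2),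
\]
which gives $\psi=x+O(x^2)$, and $R=f^2/\cos^2\theta=2a^2u_2^{-2}(1+O(x))$.
\end{proof}

By time reversal, $Y\to-\infty$ at a right $S^3$-end and $Y\to-3$ at a right $S^2$-end. By Lemma~\ref{lem:N}, $Y$ vanishes exactly once. We call the solution $(\theta,R,Y)$, normalized as in Lemma~\ref{lem:S3} or~\ref{lem:S2} and restricted to the part where $Y\ge0$, an \emph{$S^3$-half with parameter $b$} or an \emph{$S^2$-half with parameter $a$}, and we denote by $(\Theta,R_*)$ the value of $(\theta,R)$ at $Y=0$. Each $M$ has two halves: the left one, and the right one after (ii) and, if necessary, (i).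

We next show that the parameter determines the half. The system \eqref{eq:polar} is singular at the end, so the usual uniqueness theorem does not apply there. Instead we go around the loop $\Lambda\mapsto(u,w)\mapsto u_2^2/w_1=\Lambda$, whose first step is linear, and find that it contracts differences, by the factor $\frac23$ at an $S^3$-end and $\frac12$ at an $S^2$-end.

\begin{lemma}\label{lem:unique}
Two halves of the same kind with the same parameter coincide.
\end{lemma}

\begin{proof}
It suffices to show that they coincide near the end. For then, by uniqueness for \eqref{eq:polar}, which is smooth where $D>0$, they coincide up to the first time at which one of the two functions $Y$ vanishes, and there both vanish. Mark the second solution by a tilde and write $\delta$ for differences. The letter $C$ denotes constants that depend on the two solutions but not on the small numbers $s_0$, $x_0$. From $\Lambda w_1=u_2^2$,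
\begin{equation}\label{eq:deltaLambda}
\delta\Lambda=\frac{(u_2+\tilde u_2)\,\delta u_2}{w_1}-\frac{\tilde\Lambda\,\delta w_1}{w_1},
\end{equation}
and from \eqref{eq:lin},
\begin{equation}\label{eq:delta1}
(\delta u_1)^{\cdot}=2\,\delta\Lambda-3\,\delta w_1,\qquad(\delta w_1)^{\cdot}=4(u_1\,\delta\Lambda+\tilde\Lambda\,\delta u_1).
\end{equation}

\emph{$S^3$-ends.} By Lemma~\ref{lem:S3} the suprema over $(0,s_0]$
\[
\varepsilon=\sup\frac{|\delta\Lambda|}{s^2},\qquad m=\sup\frac{|\delta u_1|}{s^3},\qquad n=\sup\frac{|\delta w_1|}{s^4},\qquad q=\sup\frac{|\delta u_2|}{s^5}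
\]
are finite. Integrating \eqref{eq:delta1} gives $m\le\frac23\varepsilon+\frac35s_0^2n$ and $n\le(2b^2\varepsilon+b^2m)(1+Cs_0^2)$, so $n\le(\frac83b^2+Cs_0^2)\varepsilon$ for small $s_0$. Integrating $(\delta u_2)^{\cdot\cdot}=-(12\Lambda-9)\delta u_2-12\tilde u_2\,\delta\Lambda$ twice with zero data gives $q\le Cs_0^2q+C\varepsilon$, so $q\le C\varepsilon$. In \eqref{eq:deltaLambda} the first term is then at most $C\varepsilon s^4$, and the second at most $\frac{b^2}{4b^4}\cdot\frac83b^2(1+Cs_0^2)\varepsilon s^2$. So $\varepsilon\le(\frac23+Cs_0^2)\varepsilon$, and $\varepsilon=q=0$ for small $s_0$. The functions $u_0$, $\tilde u_0$ solve the same equation \eqref{eq:osc} with the same data at $s=0$. So $f,h,Y$ agree.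

\emph{$S^2$-ends.} Let $u_2=xv$. Then \eqref{eq:osc} becomes $(x^2\dot v)^{\cdot}=-12\Lambda x^2v$, with $v=\sqrt{27a/4}+O(x)$ and $\dot v=(Y-3)v=O(x)$. The suprema over $(0,x_0]$
\[
\varepsilon=\sup\frac{|\delta\Lambda|}{x^2},\qquad n=\sup\frac{|\delta w_1|}{x^2},\qquad q=\sup\frac{|\delta v|}{x},\qquad p=\sup\frac{|\delta w_0|}{x}
\]
are finite. Integrating \eqref{eq:delta1} from $-\infty$ gives $|\delta u_1|\le(\frac13\varepsilon+\frac12n)x^2$ and then $n\le\frac23a\varepsilon+Cx_0(\varepsilon+n)$, so $n\le(\frac23a+Cx_0)\varepsilon$. Next $|(x^2\,\delta\dot v)^{\cdot}|=12x^2|v\,\delta\Lambda+\tilde\Lambda\,\delta v|\le C(\varepsilon+q)x^4$, so $|\delta\dot v|\le C(\varepsilon+q)x^2$ and $|\delta v|\le C(\varepsilon+q)x^2$. Hence $q\le Cx_0(\varepsilon+q)$, so $q\le Cx_0\varepsilon$ and $|\delta v|\le C\varepsilon x^2$. In \eqref{eq:deltaLambda} the first term is at most $C\varepsilon x^4/x$, and the second at most $\frac{9/4}{3a}\cdot\frac23a(1+Cx_0)\varepsilon x^2$. So $\varepsilon\le(\frac12+Cx_0)\varepsilon$, and $\varepsilon=q=0$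 for small $x_0$. Finally $(\delta u_0)^{\cdot}=-3\,\delta w_0$ gives $|\delta u_0|\le px$, and $(\delta w_0)^{\cdot}=4\Lambda\,\delta u_0$ gives $|\delta w_0|\le Cpx^2$. So $p\le Cx_0p$ and $p=0$.
\end{proof}

\begin{corollary}\label{cor:param}
If $M$ and $M'$ have halves of the same kind with the same parameter, then they are isomorphic.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:unique} and Proposition~\ref{prop:reduced} the forms $dt,\eta,\omega_i$ have the same coefficients, as functions of $s$ on an interval $I$, with respect to adapted bases. The automorphism of $SU(2)^2$ matching the bases gives an isomorphism of the open sets $I\times G/H$. Apply Lemma~\ref{lem:rigid}.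
\end{proof}

Two of the homogeneous manifolds of Section~\ref{ssec:models} show all these objects explicitly.

\begin{example}\label{ex:S3S3}
Let $(x,y)\in SU(2)^2$ act on $S^3\times S^3$ through $(x,x,y)$. Since $\chi=0$, both ends are $S^3$-ends. We may take $H=\Delta U(1)$, whose fixed set $U(1)^2$ contains $c$. A point $(p,q)\in U(1)^2$ is the image of $(1,1)$ under the isometry $(p,q,1)\in SU(2)^3$, which commutes with the flow of $X^*$. So $\Lambda\equiv b^2$ by \eqref{eq:X}. Then $\ddot w_1=8b^4-12b^2w_1$ with zero data gives $u_2^2=b^2w_1=\frac43b^4\sin^2(\sqrt3\,bs)$, and \eqref{eq:osc} forces $3b^2=12b^2-9$, that is $b=1$. With $\sigma=\sqrt3\,s\in(0,\pi)$ we get $u_2=\frac2{\sqrt3}\sin\sigma$, $u_0=\frac1{\sqrt3}\sin2\sigma$, and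
\[
f=\cos\sigma,\qquad h=\tfrac1{\sqrt3}\sin\sigma,\qquad Y=\sqrt3\cot\sigma=\cot\theta .
\]
The phase runs from $0$ to $\pi$; each half has $\Theta=\frac\pi2$, $R_*=\frac13$, and the two values of $\Theta$ add up to $\pi$. The expansion $\cot\theta=\frac1\theta-\frac\theta3+O(\theta^3)$ is \eqref{eq:S3exp} with $\kappa=-1$.
\end{example}

\begin{example}\label{ex:S6}
On $S^6$ take $c(t)=(i\cos t,\sin t)$, $0\le t\le\frac\pi2$, and let $E_3$, $F_3$ be $\frac i2$ in the two factors. The flow of $X^*$ multiplies the second coordinate of $c(t)$ by $e^{-i\tau}$, so $\lambda=\frac32\sin t$. With $z=\cos t$ a dot is $-\frac32(1-z^2)\frac d{dz}$, and \eqref{eq:osc} has the solutions $5z^3-3z$ and $z(1-z^2)$. Their Wronskians in $s$ with $u_0$ and $u_2$ are constant and tend to $0$ at the $S^2$-end $z=1$ by Lemma~\ref{lem:S2}, so $u_0$ and $u_2$ are positive multiples of them. Since $|f|\to1$ at the $S^3$-end $z=0$,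
\[
f=\frac{5z^2-3}{3(1-z^2)},\qquad h=\frac{2z}{3(1-z^2)},\qquad Y=\frac{3(3z^2-1)}{2z}.
\]
As $h>0$, the phase runs from $\frac\pi4$ to $\pi$. At $z^2=\frac13$ we have $Y=0$ and $(f,h)=(-\frac23,\frac1{\sqrt3})$. The reversed right half has phase $\pi-\theta$, so the two values of $\Theta$ again add up to $\pi$.
\end{example}

\section{Monotonicity and bounds for the phase}\label{sec:mono}

To use $\theta$ as independent variable we need $\dot\theta>0$. This is not evident at the start of an $S^3$-half, where $Y$ is large.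

\begin{lemma}\label{lem:nu}
On every half, $\nu:=3-Y\sin2\theta>0$.
\end{lemma}

\begin{proof}
Near an $S^3$-end $\nu\to3-2=1$ by \eqref{eq:S3exp}. Near an $S^2$-end $\nu=3-Y\cos2\psi=3\psi+O(\psi^2)>0$ by \eqref{eq:S2exp}. At a first zero of $\nu$ we would have $\dot\nu\le0$. But there $\dot\nu=N\sin2\theta-2Y\nu\cos2\theta=N\sin2\theta$, and $Y\sin2\theta=3$ with $Y\ge0$ gives $\sin2\theta>0$, so $\dot\nu>0$ by Lemma~\ref{lem:N}.
\end{proof}

\begin{proposition}\label{prop:mono}
For two halves of the same kind with parameters $b_1<b_2$, or $a_1<a_2$, we have $\Theta_1>\Theta_2$ and $R_{*1}<R_{*2}$.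
\end{proposition}

\begin{proof}
Let $\ell=\ln R$. By Lemma~\ref{lem:nu} each half is a graph over the interval $(0,\Theta]$ or $(\frac\pi4,\Theta]$, and
\[
\frac{dY}{d\theta}=\mathcal F_1:=-\frac N\nu,\qquad\frac{d\ell}{d\theta}=\mathcal F_2:=-\frac{4Y\sin^2\theta}\nu .
\]
Since $\partial_R\frac R{1-R\cos2\theta}=(1-R\cos2\theta)^{-2}$ and $\partial_Y\frac Y\nu=\frac3{\nu^2}$, formula \eqref{eq:Npolar} gives
\[
\partial_\ell\mathcal F_1=-\frac{4R\,(3\cos\theta-Y\sin\theta)^2}{3\nu\,(1-R\cos2\theta)^2}\le0,\qquad\partial_Y\mathcal F_2=-\frac{12\sin^2\theta}{\nu^2}\le0,\qquad\partial_\ell\mathcal F_2=0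
\]
on the region $Y\sin2\theta<3$, $e^\ell\cos2\theta<1$. For fixed $\theta$ this region is a product of intervals in $(Y,\ell)$, so it contains the segment joining the two solutions. The differences $\delta Y=Y_1-Y_2$, $\delta\ell=\ell_1-\ell_2$ at equal $\theta$ therefore satisfy
\begin{equation}\label{eq:diff}
\frac{d\,\delta Y}{d\theta}=\mathcal A\,\delta Y+\mathcal B\,\delta\ell,\qquad\frac{d\,\delta\ell}{d\theta}=\mathcal D\,\delta Y,\qquad\mathcal B\le0,\quad\mathcal D\le0,
\end{equation}
where $\mathcal A,\mathcal B,\mathcal D$ are the averages of $\partial_Y\mathcal F_1,\partial_\ell\mathcal F_1,\partial_Y\mathcal F_2$ over the segment and are continuous in $\theta$.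

\emph{Persistence.} Suppose $\delta Y>0>\delta\ell$ at $\theta_0$. While both inequalities hold, $\delta\ell\le\delta\ell(\theta_0)$ and $\delta Y\ge\delta Y(\theta_0)\exp\int_{\theta_0}^\theta\mathcal A$. So neither can fail first, and both hold up to $\min(\Theta_1,\Theta_2)$ inclusive.

\emph{Start at $S^3$-ends.} By \eqref{eq:S3exp}, $\delta Y=\frac{12}5(b_2^2-b_1^2)\theta+O(\theta^3)>0$ for small $\theta$. Then $\delta\ell$ is strictly decreasing, as $\mathcal D<0$ there, and $\delta\ell\to0$ as $\theta\to0$; so $\delta\ell<0$.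

\emph{Start at $S^2$-ends.} By \eqref{eq:S2exp}, $\delta\ell\to\ln(a_1/a_2)<0$, but the parameter does not appear in the expansion of $Y$ to the order computed, and we only know $\delta Y\to0$. We get the sign of $\delta Y$ from \eqref{eq:diff} by showing $\mathcal A<0$, $\mathcal B<0$ for small $\psi$. On the segment, $Y=3-3\psi+O(\psi^2)$ and $R\psi^2$ lies between positive constants, so the following hold uniformly. We have $\sin2\theta=\cos2\psi$, $\cos2\theta=-\sin2\psi$, $\nu=3\psi+O(\psi^2)$, and
\begin{gather*}
\rho:=\frac R{1+R\sin2\psi}=\frac{1+O(\psi)}{2\psi},\\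
\beta:=3\cos\theta-Y\sin\theta=\frac{(3-Y)\cos\psi-(3+Y)\sin\psi}{\sqrt2}=-\frac{3\psi}{\sqrt2}+O(\psi^2).
\end{gather*}
As $\beta\ne0$, $\mathcal B<0$. By \eqref{eq:Npolar}, $N=\frac13(9-Y^2)+\frac43\rho\beta^2=6\psi+3\psi+O(\psi^2)$ and $\partial_YN=-\frac23Y-\frac83\rho\beta\sin\theta=-2+2+O(\psi)$. Hence
\[
\partial_Y\mathcal F_1=-\frac{\partial_YN}\nu-\frac{N\sin2\theta}{\nu^2}=-\frac1\psi+O(1),
\]
and $\mathcal A<0$. So for small $\psi$, $\delta Y$ has positive derivative at every point where $\delta Y\le0$. If $\delta Y\le0$ at some small $\psi$, then $\delta Y<0$ at a slightly smaller $\psi_0$, and $\delta Y\le\delta Y(\psi_0)$ on $(0,\psi_0)$. This contradicts $\delta Y\to0$. So $\delta Y>0$.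

\emph{Conclusion.} If $\Theta_1\le\Theta_2$, then $0=Y_1(\Theta_1)>Y_2(\Theta_1)\ge0$, which is absurd. So $\Theta_1>\Theta_2$. Since $\mathcal F_2\le0$ where $Y\ge0$, we get $\ell_1(\Theta_1)\le\ell_1(\Theta_2)<\ell_2(\Theta_2)$.
\end{proof}

The phase gained while $Y$ falls from $3$ to $0$ is large when $Y$ falls slowly, and by \eqref{eq:Npolar} it falls most slowly when $R=0$. This is why $\theta^*$ is an upper barrier.

\begin{proposition}\label{prop:bounds}
$0<\Theta<\frac{3\pi}2$ for $S^3$-halves, and $\frac\pi2<\Theta<\frac{3\pi}2$ for $S^2$-halves.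
\end{proposition}

\begin{proof}
\emph{Upper bound.} Use $z=Y/3$ as independent variable on the part where $0\le z<1$. By Lemmas~\ref{lem:N} and~\ref{lem:nu},
\[
-\frac{d\theta}{dz}=\frac{3\nu}N\le\frac{9(1-z\sin2\theta)}{3(1-z^2)}=\mathcal F(z,\theta).
\]
We claim that $\theta<\theta^*$ at some $z_0<1$ close to $1$. On an $S^3$-half, $\sin2\theta<3/Y\le1$ as long as $Y\ge3$, and $\theta$ starts at $0$; so $\theta<\frac\pi4=\theta^*(1)$ at $z=1$, and the claim follows by continuity. On an $S^2$-half, $\theta=\frac\pi4+(1-z)+O((1-z)^2)$ by \eqref{eq:S2exp}, while $\theta^*=\frac\pi4+\frac32(1-z)+O((1-z)^2)$ by Lemma~\ref{lem:thetastar}. Let $L$ be a Lipschitz constant of $\mathcal F$ in $\theta$ for $0\le z\le z_0$. The difference $\Delta=\theta^*-\theta$ satisfies $-\frac{d\Delta}{dz}\ge\mathcal F(z,\theta^*)-\mathcal F(z,\theta)\ge-L|\Delta|$. As $z$ decreases from $z_0$, $\Delta\ge\Delta(z_0)e^{-L(z_0-z)}$ while $\Delta>0$; so $\Delta(0)>0$, that is $\Theta<\frac{3\pi}2$.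

\emph{Lower bound.} On an $S^3$-half $\theta$ increases from $0$. On an $S^2$-half suppose $\Theta\le\frac\pi2$. Then $\cos\theta>0$, so $u_0>0$, before $Y=0$, and $u_0\ge0$ at $Y=0$. Since $\dot w_0=4\Lambda u_0$ and $w_0\to0$ at the end, $w_0>0$. The functions $w_0$, $w_1$ have the same leading term, and we compare them through $n=u_0w_1-u_1w_0$. By \eqref{eq:lin},
\[
\dot n=-3w_0w_1+4\Lambda u_0u_1-(2\Lambda-3w_1)w_0-4\Lambda u_1u_0=-2\Lambda w_0<0,
\]
and $n\to0$ at the end, so $n<0$ at $Y=0$. But there $w_2=0$, so \eqref{eq:alg} gives $u_1=u_0w_0/w_1$ and $n=u_0(w_1^2-w_0^2)/w_1=u_0u_2^2/w_1\ge0$, a contradiction.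
\end{proof}

\section{Matching the two halves}\label{sec:match}

\begin{proposition}\label{prop:count}
Up to isomorphism there is at most one $M$ of type $(S^2,S^2)$, and there are at most two of each of the types $(S^2,S^3)$ and $(S^3,S^3)$.
\end{proposition}

\begin{proof}
Let $(\Theta^L,R_*^L)$ and $(\Theta^R,R_*^R)$ be the data of the two halves of $M$. By Section~\ref{ssec:sym} the phase of the right half is $m\pi-\theta$ for an integer $m$, and its amplitude is $R$. Evaluating at $Y=0$,
\begin{equation}\label{eq:match}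
R_*^L=R_*^R,\qquad\Theta^L+\Theta^R=m\pi .
\end{equation}
By Lemma~\ref{lem:unique} and Proposition~\ref{prop:mono}, for halves of a given kind $\Theta$ is a strictly decreasing and $R_*$ a strictly increasing function of the parameter, and by Corollary~\ref{cor:param} the parameter of one half determines $M$.

If both ends are of the same kind, $R_*^L=R_*^R$ forces equal parameters, so $\Theta^L=\Theta^R=\frac{m\pi}2$, and each $m$ occurs for at most one parameter. By Proposition~\ref{prop:bounds}, $m=2$ for type $(S^2,S^2)$ and $m\in\{1,2\}$ for type $(S^3,S^3)$.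

For type $(S^2,S^3)$, Proposition~\ref{prop:bounds} gives $\frac\pi2<m\pi<3\pi$, so $m\in\{1,2\}$. Let $M$, $M'$ have parameters $(a,b)$, $(a',b')$ and amplitudes $R_*$, $R_*'$. If $R_*<R_*'$, then $a<a'$ and $b<b'$, so both phases of $M'$ are smaller than those of $M$, and $m'<m$. If $R_*=R_*'$, then $a=a'$ and $M\cong M'$. So each $m$ occurs for at most one manifold.
\end{proof}

\begin{remark}\label{rem:zeros}
The integer $m$ is the number of zeros of $u_0$ in $(0,T)$. Indeed $\theta$ runs from $0$ or $\frac\pi4$ to $m\pi$ or $m\pi-\frac\pi4$, $u_0$ vanishes exactly when $\theta\in\frac\pi2+\pi\mathbb Z$, and there $\dot\theta=3>0$, so each such value is crossed once.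
\end{remark}

\section{Groups of dimension five}\label{sec:five}

\begin{proposition}\label{prop:dim5}
If $\dim G=5$, then $M$ is the homogeneous $S^3\times S^3$.
\end{proposition}

Now $H$ is finite, so representation theory does not restrict the forms $\eta,\omega_i\in\Lambda^*\mathfrak g^*$, and the normal form must come from the equations. Write $\mathfrak g=\mathfrak t\oplus\mathfrak{su}(2)$ with $\mathfrak t$ the $2$-dimensional center. Let $\tau_1,\tau_2$ be a basis of $\mathfrak t^*$, with dual basis $V_1,V_2$; the $\tau_a$ are closed. Identify $\mathfrak{su}(2)^*\cong\mathfrak{su}(2)\cong\mathbb R^3$, with its dot product, cross product and Hodge star, so that $d\alpha=*\alpha$ for $\alpha\in\mathfrak{su}(2)^*$. Every oriented orthonormal basis then has $de_1=e_{23}$, $de_2=e_{31}$, $de_3=e_{12}$ (the sign is opposite to that of Section~\ref{sec:ode}), $\alpha\wedge\beta=*(\alpha\times\beta)$, and $d=0$ on $\Lambda^2\mathfrak{su}(2)^*$.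

\subsection{Normal form}

\begin{lemma}\label{lem:normal5}
There are a constant oriented orthonormal basis $e_1,e_2,e_3$ of $\mathfrak{su}(2)^*$, a constant basis $\tau_1,\tau_2$ of $\mathfrak t^*$, and functions $\lambda,y_1,y_2>0$ and $p,q,P,Q,Z_1,Z_2$ such that $\eta=\lambda e_3$, $\lambda\xi=E_3$ is the vector dual to $e_3$, and
\begin{gather*}
\omega_1=y_1e_1\tau_1+y_2e_2\tau_2+p\,\tau_{12}+q\,e_{12},\qquad3\lambda\omega_2=-y_1e_2\tau_1+y_2e_1\tau_2,\\
\lambda\omega_3=Z_1e_1\tau_1+Z_2e_2\tau_2+P\tau_{12}+Q\,e_{12}.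
\end{gather*}
With $\Lambda=\lambda^2$, $k=\frac1{9\Lambda}$ and $ds=dt/\lambda$,
\begin{gather}
\dot y_a=-3Z_a,\quad\ddot y_a=-(12\Lambda-1)y_a,\quad\dot p=-3P,\quad\ddot p=-12\Lambda p,\quad\dot q=-\Lambda-3Q,\label{eq:five1}\\
\begin{gathered}
P=4k\,y_1y_2,\qquad pq=(1-k)\,y_1y_2,\qquad PQ=Z_1Z_2-\tfrac19y_1y_2,\\
pQ+Pq=y_1Z_2+y_2Z_1 .
\end{gathered}\label{eq:five2}
\end{gather}
\end{lemma}

\begin{proof}
Start with any basis $\tau_a$. Exact invariant $3$-forms lie in $\Lambda^2\mathfrak{su}(2)^*\wedge\mathfrak t^*$, and exact invariant $4$-forms in $\Lambda^2\mathfrak{su}(2)^*\wedge\Lambda^2\mathfrak t^*$. By \eqref{eq:constr}, $\omega_1^2$ and $\eta\omega_2$ are exact. The kernel of the nonzero $4$-form $\omega_1^2$ is a line; it contains $\xi$ and lies in $\mathfrak{su}(2)$, so $\xi\in\mathfrak{su}(2)$. Hence $\omega_2=\xi\lrcorner(\eta\omega_2)=\sum\alpha_a\tau_a$ with $\alpha_a\in\mathfrak{su}(2)^*$, $\alpha_a\cdot\xi=0$, and $\omega_2^2=-2\alpha_1\alpha_2\tau_{12}\neq0$ shows that $\alpha_1,\alpha_2$ span $\xi^\perp$. If $x_1\tau_1+x_2\tau_2$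 is the $\mathfrak t^*$-part of $\eta$, then $\eta\omega_2$ contains the term $(x_2\alpha_1-x_1\alpha_2)\tau_{12}$, which must vanish; so $\eta\in\mathfrak{su}(2)^*$.

Let $\sum\beta_a\tau_a$ be the mixed part of $\omega_1$. From $\xi\lrcorner\omega_1=0$ we get $\beta_a\cdot\xi=0$, and $d\omega_1=3\eta\omega_2$ says $\beta_a=3\eta\times\alpha_a$. So $0=\eta\cdot(\alpha_a\times\xi)$, and the vectors $\alpha_a\times\xi$ span $\xi^\perp$; hence $\eta$ is parallel to $\xi$. Write $\eta=\lambda\epsilon$ with $|\epsilon|=1$, $\lambda>0$, so $\xi=\epsilon/\lambda$. On $\Pi=\epsilon^\perp$ let $j=\epsilon\times$, a rotation by a right angle. Then $\beta_a=3\lambda j\alpha_a$ is a basis of $\Pi$, and $3\lambda\alpha_a=-j\beta_a$. Since $\xi\lrcorner\omega_i=0$,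
\[
\omega_1=\sum\beta_a\tau_a+p\,\tau_{12}+q*\epsilon,\qquad\lambda\omega_3=\sum\gamma_a\tau_a+P\tau_{12}+Q*\epsilon,\qquad\gamma_a\in\Pi .
\]
The mixed part of $\dot\omega_1=-\Lambda*\epsilon-3\lambda\omega_3$ is $\dot\beta_a=-3\gamma_a\in\Pi$. Differentiating $\beta_a\cdot\epsilon=0$ and $\epsilon\cdot\epsilon=1$ shows that $\dot\epsilon=0$. The other parts give the equations for $\dot p$ and $\dot q$. Since $\lambda\,d\omega_2=\sum*(\lambda\alpha_a)\tau_a=-\frac13\sum\epsilon\beta_a\tau_a$, the second equation of \eqref{eq:evol}, multiplied by $\lambda$, gives $\dot\gamma_a=(4\Lambda-\frac13)\beta_a$ and $\dot P=4\Lambda p$.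

We diagonalize. The relation $\omega_2\omega_3=0$ says $\alpha_2\wedge\gamma_1=\alpha_1\wedge\gamma_2$, and $\alpha\wedge\gamma=(j\alpha\cdot\gamma)*\epsilon$ on $\Pi$; so $\gamma_1\cdot\beta_2=\gamma_2\cdot\beta_1$. Thus the endomorphism $S$ of $\Pi$ with $S\beta_a=\gamma_a$ is symmetric, and it satisfies $\dot S=3S^2+(4\Lambda-\frac13)I$. Choose an orthonormal eigenbasis $e_1$, $e_2=je_1$ of $S$ at one time $s_0$, and put $e_3=\epsilon$. Conjugating $S$ by the reflection in $e_1$ gives a solution with the same value at $s_0$, so $S$ is diagonal for all $s$. By $\dot\beta_a=-3S\beta_a$ there are functions $y_i>0$ with $e_i\cdot\beta_a(s)=y_i(s)\,e_i\cdot\beta_a(s_0)$. Replacing $\tau_i$ by $\sum_a(e_i\cdot\beta_a(s_0))\tau_a$ we get $\beta_a=y_ae_a$, $\gamma_a=Z_ae_a$, and the stated forms and \eqref{eq:five1} follow. As multiples of $e_{12}\tau_{12}$,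
\begin{gather*}
d(\eta\omega_3)=P,\qquad\omega_1^2=2(pq-y_1y_2),\qquad\omega_2^2=-2k\,y_1y_2,\\
\Lambda\omega_3^2=2(PQ-Z_1Z_2),\qquad\lambda\omega_1\omega_3=pQ+Pq-y_1Z_2-y_2Z_1,
\end{gather*}
and $d(\eta\omega_3)=-2\omega_2^2$, $\omega_1^2=\omega_2^2=\omega_3^2$, $\omega_1\omega_3=0$ give \eqref{eq:five2}.
\end{proof}

\subsection{A linear system with positive coupling}

We shall prove $k\equiv1$, which makes \eqref{eq:five1} a system with constant coefficients. Since $\dot p=-3P<0$, the following functions are smooth on the regular part: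
\[
a_i=\frac{\dot y_i}{y_i},\qquad\sigma=a_1+a_2,\qquad\rho=a_1a_2-1,\qquad W=-\frac p{\dot p}.
\]
We have $PQ=\frac19\rho\,y_1y_2$ and $y_1Z_2+y_2Z_1=-\frac13\sigma\,y_1y_2$. Multiplying the last equation of \eqref{eq:five2} by $pP$ eliminates $q$ and $Q$: it gives $p^2\rho+\dot p^2(1-k)=p\dot p\,\sigma$, that is
\begin{equation}\label{eq:k}
k-1=\sigma W+\rho W^2=W\Gamma,\qquad\Gamma:=\sigma+\rho W .
\end{equation}
The factor $W$ will be seen to change sign, so the natural unknown is $\Gamma$ rather than $k-1$. From \eqref{eq:five1}, $\dot a_i=1-12\Lambda-a_i^2$, hence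
\[
\dot\sigma=4-24\Lambda-\sigma^2+2\rho,\qquad\dot\rho=-\sigma(\rho+12\Lambda),\qquad\dot W=-1-12\Lambda W^2,
\]
and the logarithmic derivative of $\Lambda\dot p=-\frac43y_1y_2$ gives $\dot\Lambda=\Lambda(\sigma-12\Lambda W)$. Put $B=\rho+12\Lambda$. Then
\[
\dot\Gamma=\dot\sigma+\dot\rho W+\rho\dot W=(4-24\Lambda+\rho)-(\sigma+12\Lambda W)\Gamma,
\]
where $4-24\Lambda+\rho=B+36\Lambda(k-1)=B+36\Lambda W\Gamma$ because $36\Lambda k=4$. Also $\dot B=-\sigma B+12\Lambda(\sigma-12\Lambda W)$ with $\sigma-12\Lambda W=\Gamma-WB$. So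
\begin{equation}\label{eq:GB}
\dot\Gamma=B+(24\Lambda W-\sigma)\Gamma,\qquad\dot B=12\Lambda\,\Gamma-(\sigma+12\Lambda W)B .
\end{equation}
The off-diagonal coefficients $1$ and $12\Lambda$ are positive. As in the persistence step of Proposition~\ref{prop:mono}, if $\Gamma,B>0$ at some point, then while both are positive $\dot\Gamma\ge(24\Lambda W-\sigma)\Gamma$ and $\dot B\ge-(\sigma+12\Lambda W)B$, so they stay positive. By linearity the same holds for $\Gamma,B<0$. We shall see that the left end makes the signs equal and the right end makes them opposite, unless both functions vanish.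

\subsection{Boundary conditions}

\begin{lemma}\label{lem:ends5}
The function $\Lambda$ is smooth and positive on $[0,T]$, so $s$ ranges over a bounded interval $(0,\bar s)$ and $y_1,y_2,p$ extend smoothly to $[0,\bar s]$. Moreover $\dot p=0$ at both ends, $p(0)>0>p(\bar s)$, and the bases can be chosen so that $y_1(0)=0<y_2(0)$ and $y_2(\bar s)=0<y_1(\bar s)$.
\end{lemma}

\begin{proof}
As $V_1,V_2$ are central, $p=\omega(V_1^*,V_2^*)$ is a smooth $G$-invariant function on $M$. It is even along $c$ at both ends by Section~\ref{ssec:cohom}, so $p'\to0$ there. Since $\lambda=|E_3^*|$ is bounded, $\dot p=\lambda p'\to0$ and $P\to0$. From $P'=4\lambda p$ we get $\int_0^T\lambda p\,dt=0$, and $p$ is strictly decreasing, so it is positive at $t=0$ and negative at $t=T$.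

In particular $V_1^*,V_2^*$ are independent at both ends, so $\mathfrak k_\pm\cap\mathfrak t=0$ and $\mathfrak k_\pm$ projects injectively to $\mathfrak{su}(2)$. As $\dim\mathfrak k_\pm\ge1$, either $\dim\mathfrak k_\pm=1$, or $\mathfrak k_\pm\cong\mathfrak{su}(2)$ and its projection to the abelian algebra $\mathfrak t$ is zero. Suppose that some $\tau\in\mathfrak t^*\setminus\{0\}$ vanishes on the projections of both $\mathfrak k_\pm$. Then $\tau$ is closed, $\mathrm{Ad}_G$-invariant and zero on $\mathfrak k_\pm$, so it descends to $G/K_\pm$. The pullbacks to the two disc bundles agree on $M_{\mathrm{reg}}$ and define a smooth closed $1$-form on $M$ whose value on $V^*$ is the constant $\tau(V)$ for $V\in\mathfrak t$. So it vanishes nowhere. But on the compact simply connected $M$ it is the differential of a function, which has a maximum. Hence the projections of $\mathfrak k_\pm$ span $\mathfrak t$: both $\mathfrak k_\pm$ are lines, spanned by elements $A_\pm$ with independent $\mathfrak t$-components. In particular $E_3\notin\mathfrak k_\pm$,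 so $\Lambda=|E_3^*|^2$ is smooth and positive on $[0,T]$, and the linear equations \eqref{eq:five1} extend $y_a$ and $p$. From $P=4ky_1y_2\to0$, $y_1y_2=0$ at both ends.

At $c(0)$ the orbit has a $4$-dimensional tangent space $\mathcal T\ni E_3^*$, and by continuity $JE_3^*=\lambda c'(0)$ is normal to it. For $A,A'\in\mathfrak g$ we have $\mathrm{Re}\,\Omega(E_3^*,A^*,A'^*)=\lambda\omega_2(A,A')$ along $c$. If $y_1(0)=y_2(0)=0$, then $E_3^*\lrcorner\mathrm{Re}\,\Omega$ vanishes on $\mathcal T$. But this $2$-form is nondegenerate on the $4$-space $\{E_3^*,JE_3^*\}^\perp$, which meets $\mathcal T$ in a $3$-space, and isotropic subspaces have dimension at most $2$. So exactly one $y_a$ vanishes at each end. Replacing $(e_1,e_2,\tau_1,\tau_2)$ by $(e_2,-e_1,\tau_2,-\tau_1)$ exchanges $y_1,y_2$ and preserves $e_{12}$, $\tau_{12}$, so we may assume $y_1(0)=0$. Since $A_-^*=0$ at $c(0)$, the limit $\frac13y_2(0)e_1\tau_2$ of $\lambda\omega_2$ is annihilated by $A_-$, so $\tau_2(A_-)=0$. If $y_1(\bar s)=0$, the same argument would give $\tau_2(A_+)=0$,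 and the $\mathfrak t$-components of $A_\pm$ would be dependent. So $y_2(\bar s)=0$.
\end{proof}

\begin{lemma}\label{lem:signs}
Either $\Gamma B>0$ near $s=0$, or $\Gamma\equiv B\equiv0$ on $(0,\bar s)$.
\end{lemma}

\begin{proof}
Let $\Lambda_0=\Lambda(0)$, $k_0=k(0)$. The function $y_1$ is a nonzero solution of a linear equation with $y_1(0)=\ddot y_1(0)=0$, so $a_1=\frac1s+O(s)$. Also $\dot p=-12\Lambda_0p(0)s(1+O(s))$, so $W=\frac1{12\Lambda_0s}+O(1)$. In \eqref{eq:k}, $k$ is bounded, $\sigma W=O(s^{-2})$, and $\rho W^2=a_2(0)(12\Lambda_0)^{-2}s^{-3}+O(s^{-2})$. So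
\begin{equation}\label{eq:a2}
a_2(0)=0,
\end{equation}
$a_2=O(s)$, $\sigma=\frac1s+O(s)$, and $\rho$, $B$ are bounded. Therefore
\[
24\Lambda W-\sigma=\tfrac1s+O(1),\quad\sigma+12\Lambda W=\tfrac2s+O(1),\quad\Gamma=\tfrac{k-1}W=12\Lambda_0(k_0-1)s+O(s^2).
\]
The second equation of \eqref{eq:GB} has an integrating factor $I=s^2(1+O(s))$, and since $IB\to0$, $IB=\int_0^s12\Lambda\Gamma I$. If $k_0\ne1$, then $\Gamma$ has a strict sign near $0$ and $B$ has the same sign. If $k_0=1$, then $\Gamma/s\to0$. Let $m(s)=\sup_{0<r\le s}|\Gamma(r)/r|$. The integral formula gives $|B|\le Cm(s)s^2$, and the first equation of \eqref{eq:GB} reads $(\Gamma/s)^{\cdot}=B/s+O(1)\,\Gamma/s$. Integrating, $m(s)\le Cs\,m(s)$. So $\Gamma=B=0$ near $0$, and then everywhere because \eqref{eq:GB} is linear and homogeneous.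
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dim5}]
Let $\tilde y_1,\tilde y_2,\tilde p,\tilde\Lambda$ be the functions $y_2,y_1,-p,\Lambda$ evaluated at $\bar s-s$. They satisfy the second order equations in \eqref{eq:five1} and the boundary conditions of Lemma~\ref{lem:ends5}. The derived quantities are $\tilde\sigma=-\sigma$, $\tilde W=-W$, $\tilde\rho=\rho$, $\tilde\Gamma=-\Gamma$, $\tilde B=B$, and \eqref{eq:k}, \eqref{eq:GB} are invariant under this substitution together with the reversal of $s$. So the proof of Lemma~\ref{lem:signs} applies: either $\Gamma B<0$ near $\bar s$, or $\Gamma\equiv B\equiv0$. If $\Gamma B>0$ near $0$, then $\Gamma B>0$ on $(0,\bar s)$ by persistence, which contradicts both alternatives. So $\Gamma\equiv0$, $k\equiv1$, $\lambda\equiv\frac13$ and $s=3t$.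

Now $\ddot y_a=-\frac13y_a$ with $y_1(0)=0$ and, by \eqref{eq:a2}, $\dot y_2(0)=0$. After rescaling $\tau_1,\tau_2$, $y_1=\sin\sqrt3t$ and $y_2=\cos\sqrt3t$. Then $P=4y_1y_2$, and $p=-\frac34\ddot p=\frac94\dot P=3\sqrt3\cos2\sqrt3t$. The relation $pq=0$ and continuity give $q=0$, so $Q=-\frac13\Lambda=-\frac1{27}$. With $Z_a=-\frac13\dot y_a$, all forms are determined: $\eta=\frac13e_3$ and
\begin{align*}
\omega_1&=y_1e_1\tau_1+y_2e_2\tau_2+3\sqrt3\,(y_2^2-y_1^2)\,\tau_{12},\\
\omega_2&=-y_1e_2\tau_1+y_2e_1\tau_2,\\
\omega_3&=\tfrac1{\sqrt3}(-y_2e_1\tau_1+y_1e_2\tau_2)+12y_1y_2\,\tau_{12}-\tfrac19e_{12}.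
\end{align*}
The coframe $e_1,e_2,e_3,\tau_1,\tau_2$ has fixed structure equations, so two such coframes differ by an isomorphism of Lie algebras, which integrates to a local isomorphism of the groups. Hence any two manifolds with $\dim G=5$ are isomorphic on open sets. One of them is the homogeneous $S^3\times S^3$ with the action of $U(1)^2\times SU(2)$ from Section~\ref{ssec:models}. Lemma~\ref{lem:rigid} finishes the proof.
\end{proof}

\section{Proof of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:final}

The statements on $\dim G$, on the cases $\dim G=8$ and $\dim G=5$, and on the singular orbits are Propositions~\ref{prop:group}, \ref{prop:dim8}, \ref{prop:dim5} and~\ref{prop:ends}. Let $\dim G=6$. By Proposition~\ref{prop:ends} the type of $M$ is determined by $\chi(M)$.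

By Section~\ref{ssec:models} the homogeneous $\mathbb{CP}^3$, $S^6$, $S^3\times S^3$ have cohomogeneity one actions of $6$-dimensional groups, of types $(S^2,S^2)$, $(S^2,S^3)$, $(S^3,S^3)$. The structures on $S^6$ and $S^3\times S^3$ given by Theorem~\ref{thm:FH} are complete, simply connected and inhomogeneous, so their groups have dimension $6$ by Propositions~\ref{prop:dim8} and~\ref{prop:dim5}. Since $\chi(S^6)=2$ and $\chi(S^3\times S^3)=0$, they are of types $(S^2,S^3)$ and $(S^3,S^3)$, and they are not isomorphic to the homogeneous manifolds of the same type. So the upper bounds $1,2,2$ of Proposition~\ref{prop:count} are attained by these five manifolds, which proves Theorem~\ref{thm:B}.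

Every $M$ is therefore isomorphic to one of the five, and they are distinguished by Euler characteristic and homogeneity. An inhomogeneous $M$ is isomorphic to one of the last two, which gives (C1). On each of $S^6$ and $S^3\times S^3$ an inhomogeneous structure exists and, by the Euler characteristic, is unique up to isomorphism, hence up to isometry; this is (C2). Theorem~\ref{thm:A} is proved.

\begin{remark}
By Examples~\ref{ex:S3S3} and~\ref{ex:S6} the homogeneous $S^3\times S^3$ and $S^6$ have $m=1$ in \eqref{eq:match}. Each value of $m$ occurs at most once in each type, so the two inhomogeneous structures have $m=2$: by Remark~\ref{rem:zeros}, $u_0$ has one more zero on them than on the homogeneous structure of the same type.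
\end{remark}

\begin{thebibliography}{9}

\bibitem{FH}
Foscolo and Haskins,
\emph{New $G_2$-holonomy cones and exotic nearly K\"ahler structures on $S^6$ and $S^3\times S^3$},
\texttt{https://pureapps2.hw.ac.uk/ws/portalfiles/portal/16145548/nk\_accepted.pdf}

\bibitem{KN}
Kobayashi and Nomizu, Volume I.

\end{thebibliography}
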